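\title{Turaev genus one links that are not semi-adequate}

\begin{abstract}
We show that a link of Turaev genus one need not be semi-adequate. The first example is a non-split link with a 19-crossing diagram that becomes alternating after one crossing change, and it belongs to a family that contains infinitely many knots. The obstruction is the part of highest total degree of Kauffman's two-variable polynomial: for an $A$-adequate diagram it is a reparametrization of the chromatic polynomial of the all-$A$ state graph. We compute this part for the examples and for their mirror images, and we show that it does not come from any connected graph.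
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{States, adequacy and Turaev genus}
Link diagrams are drawn on $S^2$. The two strands at a crossing cut a small neighborhood into four quadrants. The two quadrants swept out when the over-strand is turned counterclockwise onto the under-strand are the \emph{$A$-quadrants}, and the other two are the \emph{$B$-quadrants}. The \emph{$A$-smoothing} replaces the crossing by two disjoint arcs in such a way that the $A$-quadrants are joined; the $B$-smoothing joins the $B$-quadrants. A \emph{state} of a diagram $D$ is the family of disjoint circles obtained by smoothing every crossing. We write $c(D)$ for the number of crossings, and $s_A(D)$, $s_B(D)$ for the numbers of circles in the all-$A$ and the all-$B$ state.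

Suppose that one smoothing of a state is switched to the other one. If its two arcs lie on different circles, these circles merge, and both new arcs lie on the merged circle. If they lie on the same circle, then the short chord between them lies in one of the two discs that this circle bounds; the switch cuts the disc along the chord, so the circle splits in two and the new arcs lie on different circles. We refer to this as the \emph{switching rule}.

The \emph{state graph} $\Gamma_A(D)$ has the all-$A$ circles as vertices and one edge for each crossing, joining the circles that contain the two arcs of its smoothing. The diagram is \emph{$A$-adequate} if $\Gamma_A(D)$ has no loop; by the switching rule this says that every single switch lowers the number of circles of the all-$A$ state. The graph $\Gamma_B(D)$ and $B$-adequacy are defined in the same way. A link is \emph{semi-adequate} if it has a diagram that is $A$-adequate or $B$-adequate, and \emph{inadequate} otherwise.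

Let $D$ be connected. Its Turaev surface is obtained from a cobordism between the all-$A$ and the all-$B$ state, with one saddle for each crossing, by capping the boundary circles with discs. Its genus is
\[
g_T(D)=\tfrac12\bigl(2+c(D)-s_A(D)-s_B(D)\bigr).
\]
Every diagram of a non-split link $L$ is connected, and the \emph{Turaev genus} $g_T(L)$ is the minimum of $g_T(D)$ over all diagrams $D$ of $L$. It is known that $g_T(L)=0$ if and only if $L$ is alternating.

Both notions ask the two extreme states to have many circles: adequacy compares an extreme state with its neighbors, and the genus measures how far $s_A+s_B$ falls short of its largest possible value $c+2$. In genus zero they agree, for a non-split alternating link has a diagram that is both $A$- and $B$-adequate (Lemma~\ref{lem:altadequate}). In genus one the count $s_A+s_B=c$ is as large as it can be for a non-alternating link, and one may well expect that this first loss costs at most one of the two kinds of adequacy. The following question was posed in \cite{slides}.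

\begin{quote}
\emph{Is every non-split link of Turaev genus one semi-adequate?}
\end{quote}

The answer is no. A result of Kim tells us where to look. A non-alternating link is \emph{almost-alternating} if it has a diagram that one crossing change makes alternating, and Kim's result is that every inadequate link of Turaev genus one is almost-alternating. We do not use this result in the proofs, but our examples have this form.

\subsection*{The examples}
All tangles lie in a disc and have four ends NW, NE, SW, SE. The four basic ones are shown in Figure~\ref{fig:tangles}. The tangles $H$ and $V$ have no crossing; $H$ joins NW to NE and SW to SE, and $V$ joins NW to SW and NE to SE. The tangles $X$ and $Y$ have one crossing, with over-strand NW--SE and SW--NE respectively. Thus $X$ has $A$-smoothing $H$ and $B$-smoothing $V$, while $Y$ has $A$-smoothing $V$ and $B$-smoothing $H$.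

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick]
\foreach \x/\lab in {0/H,2.2/V,4.4/X,6.6/Y}{\draw[thin,dotted] (\x,0) circle (.71); \node at (\x,-1.05) {$\lab$};}
\draw (-.5,.5) .. controls (-.2,.15) and (.2,.15) .. (.5,.5);
\draw (-.5,-.5) .. controls (-.2,-.15) and (.2,-.15) .. (.5,-.5);
\draw (1.7,.5) .. controls (2.05,.2) and (2.05,-.2) .. (1.7,-.5);
\draw (2.7,.5) .. controls (2.35,.2) and (2.35,-.2) .. (2.7,-.5);
\draw (3.9,.5)--(4.9,-.5) (3.9,-.5)--(4.3,-.1) (4.5,.1)--(4.9,.5);
\draw (6.1,-.5)--(7.1,.5) (6.1,.5)--(6.5,.1) (6.7,-.1)--(7.1,-.5);
\foreach \x/\y in {3.97/0,4.83/0,6.6/.43,6.6/-.43} \node at (\x,\y) {\scriptsize $A$};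
\end{tikzpicture}
\caption{The tangles $H$, $V$, $X$, $Y$. The $A$-quadrants of the two crossings are marked; the $A$-smoothing joins them.}
\label{fig:tangles}
\end{figure}

For tangles $S$ and $T$, the tangle $S\parallel T$ is formed by putting $S$ to the left of $T$ and joining the right ends of $S$ to the left ends of $T$, and $S\circ T$ by putting $S$ above $T$ and joining the bottom ends of $S$ to the top ends of $T$. The diagram $\operatorname{num}(T)$ is the closure of $T$ by outer arcs NW--NE and SW--SE, and $\operatorname{den}(T)$ is the closure by outer arcs NW--SW and NE--SE. We write $X^{\circ r}$ and $X^{\parallel r}$ for the products of $r$ copies of $X$, and $Z_r=X\parallel X^{\circ r}$. For an array $r=(r_{ij})_{1\le i,j\le 3}$ of integers $r_{ij}\ge1$ let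
\[
D(r)=\operatorname{num}\bigl(Y\parallel R_1\parallel R_2\parallel R_3\bigr),\qquad R_i=Z_{r_{i1}}\circ Z_{r_{i2}}\circ Z_{r_{i3}},
\]
and let $L(r)$ be the link of $D(r)$. We call $R_1,R_2,R_3$ the \emph{arms}. Let $D_0$ and $L_0$ be the diagram and the link with all $r_{ij}=1$. Each arm of $D_0$ is $R=(X\parallel X)\circ(X\parallel X)\circ(X\parallel X)$, and $c(D_0)=19$; see Figure~\ref{fig:D0}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick]
\foreach \x in {1.5,2.1,3.3,3.9,5.1,5.7} \foreach \y in {-1,0,1}
  \draw[shift={(\x,\y)}] (-.3,.3)--(.3,-.3) (-.3,-.3)--(-.08,-.08) (.08,.08)--(.3,.3);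
\draw[shift={(.3,0)}] (-.3,-.3)--(.3,.3) (-.3,.3)--(-.08,.08) (.08,-.08)--(.3,-.3);
\foreach \x in {1.2,2.4,3.0,4.2,4.8,6.0} \draw (\x,.7)--(\x,.3) (\x,-.7)--(\x,-.3);
\foreach \s in {1,-1}{
  \draw[yscale=\s] (2.4,1.3)--(3.0,1.3) (4.2,1.3)--(4.8,1.3) (.6,.3)--(.6,1.3)--(1.2,1.3);
  \draw[yscale=\s] (0,.3)--(0,1.85)--(6.4,1.85)--(6.4,1.3)--(6.0,1.3);}
\node at (2.7,1.58) {\small $u_1$}; \node at (2.7,-1.58) {\small $u_2$};
\begin{scope}[shift={(8.6,0)}]
\foreach \x in {0,1,2} \foreach \b in {left,right}
  \draw (1,1.5) to[bend \b=14] (\x,.5) to[bend \b=20] (\x,-.5) to[bend \b=14] (1,-1.5);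
\foreach \x in {0,1,2} \fill (\x,.5) circle (.07) (\x,-.5) circle (.07);
\fill (1,1.5) circle (.07) node[above]{\small $u_1$} (1,-1.5) circle (.07) node[below]{\small $u_2$};
\draw[dashed] (1,1.5) .. controls (-1.6,1.5) and (-1.6,-1.5) .. (1,-1.5);
\node at (-1.2,0) {\small $e$};
\end{scope}
\end{tikzpicture}
\caption{Left: the 19-crossing diagram $D_0$; changing the leftmost crossing makes it alternating. Right: the plane graph of $D_0$, with a vertex for each region that lies directly above or below a crossing and an edge for each crossing. The dashed edge $e$ is the leftmost crossing.}
\label{fig:D0}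
\end{figure}

\begin{theorem}\label{thm:L0}
The link $L_0$ is non-split, $g_T(L_0)=1$, and $L_0$ is not semi-adequate. Hence not every link of Turaev genus one is semi-adequate.
\end{theorem}

\begin{theorem}\label{thm:family}
If $r_{ij}\ne3$ for all $i,j$, then $L(r)$ is a non-split inadequate link with $g_T(L(r))=1$. If moreover for each $i$ exactly one of $r_{i1},r_{i2},r_{i3}$ is odd, then $L(r)$ is a knot. Infinitely many different knots arise in this way.
\end{theorem}

\subsection*{The method}
The diagram $D(r)$ has genus one and is neither $A$- nor $B$-adequate, because the crossing $Y$ is a loop in both state graphs (Section~\ref{sec:graph}). This says nothing yet about the link: the diagram $\operatorname{num}(Y\parallel X\parallel X)$ has the same two properties, and it is a diagram of the unknot. All diagrams of $L(r)$ have to be excluded, so we need a link invariant that remembers something of the state graph of an adequate diagram.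

The invariant is the part $\theta_L(t)$ of highest total degree of Kauffman's two-variable polynomial. In Section~\ref{sec:top} we prove that in total degree $c(D)$ the skein relation becomes the deletion--contraction formula for $\Gamma_A(D)$ (Theorem~\ref{thm:top}). So if $L$ has an $A$-adequate diagram, $\theta_L$ is a chromatic polynomial after a change of variable. Section~\ref{sec:chromatic} collects the constraints that this imposes. For $D(r)$ the part of degree $c$ vanishes, and $\theta$ has to be found further down; Section~\ref{sec:calculus} does this by a calculus of tangles to leading order. Up to a power of $t$, the result for $L_0$ is $1+t^3+t^4$, which would force the state graph to be a tree without being the polynomial of a tree; the result for the mirror image would give a graph with a negative number of $3$-colorings. Section~\ref{sec:proofs} assembles the proofs. Both kinds of adequacy are excluded, so nothing depends on which smoothing is called $A$.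

\section{Checkerboard colorings and the genus of $D(r)$}\label{sec:graph}

An \emph{edge} of a diagram is a segment between consecutive crossings, and a \emph{region} is a component of the complement of the underlying curves. The regions of a connected diagram are discs. In a checkerboard coloring the two sides of every edge have different colors, so opposite quadrants of a crossing have the same color.

\begin{lemma}\label{lem:colors}
A connected diagram with a checkerboard coloring is alternating if and only if all its $A$-quadrants have the same color.
\end{lemma}

\begin{proof}
Draw a crossing with the over-strand running from west to east. The $A$-quadrants are NE and SW. So a traveler on the over-strand has an $A$-quadrant on the right before the crossing and on the left after it, and a traveler on the under-strand has one on the left before and on the right after it; a half-turn preserves the picture, so the direction of travel does not matter. Along an edge, therefore, the adjacent $A$-quadrants at the two ends lie on the same side, that is, have the same color, exactly when one end is over and the other is under. Since the diagram is connected, this holds for all edges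 if and only if all $A$-quadrants have one color.
\end{proof}

\begin{lemma}\label{lem:altadequate}
A non-split alternating link has a diagram that is both $A$-adequate and $B$-adequate.
\end{lemma}

\begin{proof}
Take an alternating diagram with as few crossings as possible among alternating diagrams of the link; it is connected. By Lemma~\ref{lem:colors} the all-$A$ circles are the boundaries of the regions of one color, one circle for each region, and the all-$B$ circles are the boundaries of the regions of the other color. Suppose that some crossing is a loop of $\Gamma_A$ or $\Gamma_B$. Then two opposite quadrants of it belong to the same region, and a simple closed curve through that region meets the diagram only at this crossing. Turning over the part of the diagram on one side of the curve removes the crossing and exchanges over and under in that part. Follow a component and record its alternating sequence of overs and unders: at each passage through the removed crossing one symbol is dropped, and the exchange starts or stops. The new sequence alternates, so we have an alternating diagram with fewer crossings, a contradiction.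
\end{proof}

A tangle built from $X$ and $Y$ by $\parallel$ and $\circ$ is best described by a plane graph. Let $T$ be such a tangle. It is connected, by induction on the number of crossings. Its four ends cut the boundary of the disc into four arcs, and we call the regions along them the north, east, south and west regions of $T$. Shade the north and the south quadrant of every crossing. We claim that this is a checkerboard coloring in which the north and south regions of $T$ are shaded and distinct. This holds for $X$ and $Y$. In $S\parallel T$ the two north regions become one, so do the two south regions, and the east region of $S$ is united with the west region of $T$. In $S\circ T$ the south region of $S$ is united with the north region of $T$, the two east regions become one, and so do the two west regions. In each case only regions of the same color are united. The closure $\operatorname{num}$ keeps the north and south regions apart and unites east with west.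

Let $G(T)$ be the plane graph with a vertex in each shaded region and an edge through each crossing, and let its \emph{terminals} $u_1\neq u_2$ be the north and the south region. By the description above, $G(S\parallel T)$ is the parallel connection of $G(S)$ and $G(T)$ (identify the two $u_1$ and the two $u_2$), and $G(S\circ T)$ is their series connection (identify $u_2$ of $G(S)$ with $u_1$ of $G(T)$). In particular $G(T)$ is connected. The smoothing $V$ joins the two shaded quadrants of a crossing and $H$ separates them. Hence the state of $\operatorname{num}(T)$ that uses $V$ on a set $F$ of crossings and $H$ elsewhere is the boundary of a thickening of the spanning subgraph of $G(T)$ with edge set $F$.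

\begin{proposition}\label{prop:diagram}
For every array $r$ the following hold.
\begin{enumerate}
\item[(a)] $D(r)$ is connected and $g_T(D(r))=1$.
\item[(b)] Changing the crossing $Y$ makes $D(r)$ alternating, and this crossing is a loop of $\Gamma_A(D(r))$ and of $\Gamma_B(D(r))$.
\item[(c)] If for each $i$ exactly one of $r_{i1},r_{i2},r_{i3}$ is odd, then $L(r)$ is a knot.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $G$ be the graph of $D(r)$, with $n$ vertices, $c$ edges and $f$ faces, so $n-c+f=2$. Let $e=u_1u_2$ be the edge of the crossing $Y$. It is not a loop, and it is not a bridge, since the arms connect $u_1$ to $u_2$.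

The all-$A$ state uses $V$ at $e$ only. It bounds $n$ discs, two of which are joined by a band, so $s_A=n-1$ and both arcs at $e$ lie on the boundary of the joined pair. The all-$B$ state uses $V$ everywhere except at $e$, so it bounds a thickening of the connected graph $G-e$ and has one circle in each face of $G-e$. The two faces of $G$ along $e$ are distinct and form one face of $G-e$. So $s_B=f-1$, and both arcs at $e$ lie on the circle in that face. Now $s_A+s_B=n+f-2=c$, which proves (a). If $Y$ is replaced by $X$, all $A$-quadrants are unshaded, and Lemma~\ref{lem:colors} completes (b).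

For (c) we record only which ends a tangle connects and whether it has closed components. The two strands of $X^{\circ r}$ run from top to bottom, so $X^{\circ r}$ behaves like $X$ for odd $r$ and like $V$ for even $r$. Hence $Z_r$ behaves like $X\parallel X$, that is, like $H$, for odd $r$, and like $X\parallel V$, that is, like $V$, for even $r$, without closed components. As $V$ is neutral for $\circ$, an arm with exactly one odd entry behaves like $H$. As $H$ is neutral for $\parallel$, the link $L(r)$ has as many components as $\operatorname{num}(Y)$, namely one.
\end{proof}

For $D_0$ each arm is a path of three doubled edges (Figure~\ref{fig:D0}), so $n=8$, $c=19$, $f=13$, $s_A=7$ and $s_B=12$. The proof of (a) and (b) used only that one edge comes from $Y$ and is neither a loop nor a bridge, so it also covers $\operatorname{num}(Y\parallel X\parallel X)$. There the crossing $Y$ cancels against a neighboring $X$, whose edge is parallel to $e$.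

\section{The top coefficient of the Kauffman polynomial}\label{sec:top}

\subsection*{The polynomial}
A crossing of an oriented diagram is positive when its $A$-smoothing is the smoothing that respects the orientation, and the writhe $w(D)$ is the number of positive minus the number of negative crossings. The sign of a crossing of a component with itself does not depend on the orientation. A curl (the small loop of a Reidemeister I move) is split off as a circle by the oriented smoothing, so \emph{a curl is positive if and only if its $A$-smoothing splits off a circle}.

Kauffman's polynomial $\Lambda_D\in\mathbb Z[a^{\pm1},z^{\pm1}]$ of an unoriented diagram \cite{kauffman} is invariant under Reidemeister moves II and III, equals $1$ on a circle, is multiplied by $a$ or $a^{-1}$ when a positive or negative curl is added, and satisfies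
\begin{equation}\label{eq:skein}
\Lambda_D+\Lambda_{D^-}=z\,(\Lambda_{D_A}+\Lambda_{D_B}),
\end{equation}
where $D^-$ is $D$ with one crossing changed and $D_A$, $D_B$ are the two smoothings of $D$ at that crossing. Applying \eqref{eq:skein} to a curl shows that a disjoint circle multiplies $\Lambda$ by $\delta=(a+a^{-1})z^{-1}-1$. The product $a^{-w(D)}\Lambda_D$ is an isotopy invariant of oriented links. The writhe does not depend on the choice of a point at infinity, so $\Lambda_D$ is well defined for diagrams on $S^2$.

To sort monomials by total degree we substitute $a=\lambda$, $z=\lambda t$, so that $a^kz^l=\lambda^{k+l}t^l$, and write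
\[
\Lambda_D=\sum_d\lambda^d\,\Lambda_D^{(d)}(t),\qquad \Lambda_D^{(d)}\in\mathbb Z[t^{\pm1}].
\]
Thus $\Lambda_D^{(d)}$ arises from the terms of $\Lambda_D$ with $k+l=d$ by replacing $a^kz^l$ with $t^l$. For instance
\[
\delta=\delta_0+t^{-1}\lambda^{-2},\qquad \delta_0=t^{-1}-1 .
\]
Two diagrams of one link have the same $\Lambda$ up to a power of $a=\lambda$. So the following is an invariant of unoriented links.

\begin{definition}
The \emph{top coefficient} $\theta_L(t)$ of a link $L$ with diagram $D$ is $\Lambda_D^{(d)}(t)$ for the largest $d$ with $\Lambda_D^{(d)}\neq0$ (and $0$ if $\Lambda_D=0$).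
\end{definition}

\begin{lemma}\label{lem:split}
If $L$ is split, then $\theta_L(1)=0$.
\end{lemma}

\begin{proof}
Let $D_1\sqcup D_2$ be a diagram of $L$ whose parts are separated by a circle. We claim that $\Lambda_{D_1\sqcup D_2}=\delta\Lambda_{D_1}\Lambda_{D_2}$. Both sides satisfy \eqref{eq:skein} at the crossings of $D_1$, so by induction on $c(D_1)$ we may change crossings of $D_1$ at will and assume that $D_1$ is a diagram of an unlink, with $k$ components say. Then $\Lambda_{D_1}=a^{w(D_1)}\delta^{k-1}$ and $\Lambda_{D_1\sqcup D_2}=a^{w(D_1)}\delta^{k}\Lambda_{D_2}$ by the invariance of $a^{-w}\Lambda$. Top coefficients multiply, because $\mathbb Z[t^{\pm1}]$ has no zero divisors. Hence $\theta_L$ is divisible by $\delta_0$, which vanishes at $t=1$.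
\end{proof}

\subsection*{An example: cycles}
Let $D_r=\operatorname{den}(X^{\circ r})$; for $r=2$ this is the Hopf link and for $r=3$ a trefoil. Its all-$A$ state is $\operatorname{den}(H\circ\dots\circ H)$, and $\Gamma_A(D_r)$ is the cycle $C_r$ of length $r$. Apply \eqref{eq:skein} at the lowest crossing, for $r\ge2$. The changed crossing cancels against its neighbor and leaves $D_{r-2}$. The smoothing $V$ gives $D_{r-1}$. The smoothing $H$ gives a circle with $r-1$ curls, which are positive because the $A$-smoothing $H$ of $X$ splits them off. So
\[
\Lambda_{D_r}=-\Lambda_{D_{r-2}}+z\Lambda_{D_{r-1}}+za^{r-1},\qquad \Lambda_{D_0}=\delta,\quad \Lambda_{D_1}=a^{-1},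
\]
and for example
\[
\Lambda_{D_2}=az+a^{-1}z-\delta,\qquad \Lambda_{D_3}=a^2z+az^2+z-a+a^{-1}z^2-2a^{-1}.
\]
By induction the total degree of $\Lambda_{D_r}$ is at most $r$, and the term $\Lambda_{D_{r-2}}$ does not reach degree $r$. What remains is $\Lambda_{D_r}^{(r)}=t+t\Lambda_{D_{r-1}}^{(r-1)}$ with $\Lambda_{D_1}^{(1)}=0$, so $\Lambda^{(r)}_{D_r}=t+t^2+\dots+t^{r-1}$. The two terms come from the diagrams whose state graphs are the path $C_r-f$ and the cycle $C_r/f=C_{r-1}$, and the recursion starts with $0$ at $C_1$, which is a loop. This is how the chromatic polynomial behaves.

\subsection*{The chromatic polynomial in the variable $t$}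
Let $\Gamma$ be a finite graph with $n\ge1$ vertices; loops and multiple edges are allowed. The chromatic polynomial $P_\Gamma(q)$ counts, for integers $q\ge0$, the colorings of the vertices with $q$ colors in which the two ends of every edge have different colors. It is $0$ if $\Gamma$ has a loop, and otherwise monic of degree $n$. It is divisible by $q$, it does not change when a multiple edge is replaced by a single one, and $P_\Gamma=P_{\Gamma-f}-P_{\Gamma/f}$ for every edge $f$ that is not a loop. Put
\[
E_\Gamma(t)=(-t)^{n-1}\,\frac{P_\Gamma(q)}{q},\qquad q=1-\frac1t .
\]
Write $P_\Gamma(q)=\sum_{k=0}^{n-1}(-1)^ka_kq^{n-k}$. Since $-tq=1-t$,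
\begin{equation}\label{eq:Eexp}
E_\Gamma(t)=\sum_{k=0}^{n-1}a_k\,t^k(1-t)^{n-1-k}.
\end{equation}
So $E_\Gamma$ is a polynomial in $t$, with $E_\Gamma(0)=1$ if $\Gamma$ has no loop and $E_\Gamma=0$ otherwise. As $\Gamma/f$ has $n-1$ vertices, deletion--contraction reads
\begin{equation}\label{eq:delcon}
E_\Gamma=E_{\Gamma-f}+t\,E_{\Gamma/f}\qquad(f\text{ not a loop}).
\end{equation}

\begin{theorem}\label{thm:top}
Let $D$ be a diagram, connected or not, with $c$ crossings, and let $\Gamma=\Gamma_A(D)$ and $n=s_A(D)$. Then
\begin{enumerate}
\item[(i)] $\Lambda_D^{(d)}=0$ for $d>c$; that is, every term $a^kz^l$ of $\Lambda_D$ has $k+l\le c$;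
\item[(ii)] $\Lambda_D^{(c)}(t)=t^{\,c-n+1}E_\Gamma(t)=-t^c(-1)^nP_\Gamma(q)/q$, where $q=1-1/t$.
\end{enumerate}
\end{theorem}

Put $\Phi_D=t^{\,c-n+1}E_{\Gamma_A(D)}$. We first show that $\Phi$ satisfies the relation that \eqref{eq:skein} induces in degree $c$. This allows us to change crossings freely, and we shall change them so that both sides of (ii) vanish.

\begin{lemma}\label{lem:Phiskein}
At every crossing $f$ of $D$ we have $\Phi_D+\Phi_{D^-}=t\,(\Phi_{D_A}+\Phi_{D_B})$.
\end{lemma}

\begin{proof}
The all-$A$ state of $D^-$ is that of $D$ with the smoothing at $f$ switched. By the switching rule, $f$ is a loop in exactly one of $\Gamma_A(D)$ and $\Gamma_A(D^-)$. The relation is symmetric in $D$ and $D^-$, so we may assume that $f$ is not a loop of $\Gamma=\Gamma_A(D)$; then $\Phi_{D^-}=0$. The all-$A$ state of $D_A$ is that of $D$, so $\Gamma_A(D_A)=\Gamma-f$, with $n$ vertices. In the all-$A$ state of $D_B$ the two circles at $f$ are merged, so $\Gamma_A(D_B)=\Gamma/f$, with $n-1$ vertices. The right side is $t\,(t^{\,c-n}E_{\Gamma-f}+t^{\,c-n+1}E_{\Gamma/f})$, which is $\Phi_D$ by \eqref{eq:delcon}.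
\end{proof}

A closed curve that passes over everything can be pulled away, which lowers the number of crossings and makes $\Lambda_D^{(c)}$ vanish. The next lemma shows that $\Phi_D$ vanishes too.

\begin{lemma}\label{lem:loop}
Let $\ell$ be a simple closed curve made of edges of $D$, and let $\Delta\subset S^2$ be a disc bounded by $\ell$. Suppose that $\ell$ goes straight through $k\ge1$ crossings as the over-strand, and that it meets at most one further crossing $p$, where it turns a corner and the two half-edges not on $\ell$ lie outside $\Delta$. Then $\Gamma_A(D)$ has a loop.
\end{lemma}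

\begin{proof}
Orient $\ell$ so that $\Delta$ is on its left, and number the $k$ crossings $1,\dots,k$ along $\ell$, starting from $p$ or, if there is no $p$, from any point that is not a crossing. For $1\le i<k$ let $\ell_i$ be the edge from crossing $i$ to crossing $i+1$. Let $x_i$ be a point on the under-strand at crossing $i$, just inside $\Delta$.

Draw crossing $i$ with $\ell$ running from west to east. The $A$-smoothing joins the quadrants NE and SW, so its arcs connect W with N and E with S. The first arc joins the incoming edge of $\ell$ to $x_i$. The second one contains the beginning of the outgoing edge; for $i<k$ this is $\ell_i$, which is joined to $x_{i+1}$ at crossing $i+1$. So for $1\le i<k$ the edge $i$ of $\Gamma_A(D)$ joins the circle through $x_i$ to the circle through $x_{i+1}$.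

The boundary of a slightly smaller disc $\Delta'\subset\Delta$ meets $D$ exactly in $x_1,\dots,x_k$, in this order; here we use that no half-edge at $p$ enters $\Delta$. Inside $\Delta'$ the all-$A$ state joins these points in pairs by disjoint arcs. Take a pair $x_i,x_j$ with $j-i>0$ minimal. The points between them can only be paired with each other, so minimality gives $j=i+1$. Then $x_i$ and $x_{i+1}$ lie on one circle, and the edge $i$ is a loop.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:top}]
We use induction on $c$. If $c=0$, then $D$ consists of $n$ circles, $\Lambda_D=\delta^{n-1}$ has degree $0$ in $\lambda$, and $\Lambda_D^{(0)}=\delta_0^{n-1}=t^{1-n}(1-t)^{n-1}$. This is $\Phi_D$, by \eqref{eq:Eexp} for the graph without edges.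

Let $c\ge1$. By induction the right side of \eqref{eq:skein} has degree at most $c$ in $\lambda$, and its coefficient of $\lambda^c$ is $t(\Phi_{D_A}+\Phi_{D_B})$. With Lemma~\ref{lem:Phiskein} it follows that (i) and (ii) hold for $D$ if and only if they hold for $D^-$. It therefore suffices to find, for the given underlying curves, one choice of over- and under-strands for which $\Lambda_D$ has degree less than $c$ and $\Gamma_A(D)$ has a loop.

\emph{Case 1: some component crosses itself.} Among the arcs that leave a self-crossing along one strand, follow the component, and return to the same crossing along the other strand, choose one that is minimal under inclusion; call it $\ell$ and its crossing $p$. By minimality $\ell$ visits no other crossing twice, so it is a simple closed curve with a corner at $p$. Its two half-edges at $p$ belong to different strands, so they are adjacent in the cyclic order, and the other two half-edges lie on one side of $\ell$. Let $\Delta$ be the disc on the other side. Let $k\ge0$ be the number of crossings on $\ell$ other than $p$. Choose $\ell$ as the over-strand at these $k$ crossings, and make $p$ negative. Let $D'$ be the diagram obtained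 by deleting $\ell$ and joining the two remaining half-edges at $p$, so $c(D')=c-1-k$.

Orient $D$, and give $D'$ the induced orientation. Lift the part of $\ell$ outside a small neighborhood of $p$ above the rest of the link. Together with a short arc across the corner of $\Delta$ at $p$ it bounds a disc that lies over $\Delta$ and misses the rest of the link. Pushing it across this disc leaves a small curl at $p$, so $D$ and $D'$ represent the same oriented link. To compare writhes, draw one of the $k$ crossings with $\ell$ running from west to east. The arc W--N of the $A$-smoothing respects the orientation exactly when the under-strand runs north, so the sign of the crossing is determined by whether the under-strand enters or leaves $\Delta$. The closed curves of $D'$ enter $\Delta$ as often as they leave it, so these $k$ signs add up to $0$. Hence $w(D)=w(D')-1$ and $\Lambda_D=\lambda^{-1}\Lambda_{D'}$, which has degree at most $c-2-k$ by induction.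

If $k\ge1$, Lemma~\ref{lem:loop} gives a loop. If $k=0$, then $\ell$ is a single edge. The oriented smoothing at $p$ would close it up into a circle; since $p$ is negative, the $A$-smoothing is the other one, whose two arcs are connected by $\ell$. So $p$ is a loop.

\emph{Case 2: no component crosses itself.} Let $\ell$ be a component with $k\ge1$ crossings, let $\Delta$ be one of the discs that it bounds, and make $\ell$ the over-strand at all its crossings. Let $D'$ be $D$ without $\ell$; it is not empty. Lifting $\ell$ and shrinking it over $\Delta$ shows that $D$ and $D'\sqcup\bigcirc$ represent the same oriented link, and the $k$ signs add up to $0$ for the reason given in Case 1. So $\Lambda_D=\delta\Lambda_{D'}$ has degree at most $c-k<c$, and Lemma~\ref{lem:loop} gives a loop.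
\end{proof}

\begin{corollary}\label{cor:adequate}
Let $L$ be a non-split link with an $A$-adequate diagram. Then $\theta_L=t^NE_\Gamma(t)$ for an integer $N$ and a connected simple graph $\Gamma$. Consequently, if $\theta_L=t^ME(t)$ with $E$ a polynomial and $E(0)=1$, then $E=E_\Gamma$.
\end{corollary}

\begin{proof}
Let $D$ be an $A$-adequate diagram of $L$. It is connected, so $\Gamma_A(D)$ is connected. It has no loop, so $\Phi_D\ne0$, and Theorem~\ref{thm:top} gives $\theta_L=\Phi_D$. Let $\Gamma$ be $\Gamma_A(D)$ with multiple edges replaced by single ones. The last statement follows from $E_\Gamma(0)=1$.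
\end{proof}

\section{Polynomials that do not come from a graph}\label{sec:chromatic}

For $r\ge1$ let $\sigma_r(t)=1+t+\dots+t^{r-1}$.

\begin{lemma}\label{lem:Eprops}
\begin{enumerate}
\item[(a)] If $\Gamma$ is obtained from $\Gamma_1$ and $\Gamma_2$ by identifying a vertex of one with a vertex of the other, then $E_\Gamma=E_{\Gamma_1}E_{\Gamma_2}$. For a tree $E=1$, and $E_{C_{r+1}}=\sigma_r$.
\item[(b)] If $\Gamma$ has $n$ vertices, then $P_\Gamma(3)=3\cdot2^{n-1}E_\Gamma(-\frac12)$. In particular $E_\Gamma(-\frac12)\ge0$, with equality if $\Gamma$ contains $K_4$.
\item[(c)] If $\Gamma$ is connected and simple and the coefficient of $t$ in $E_\Gamma$ is $0$, then $E_\Gamma=1$.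
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A coloring of $\Gamma_1$ extends in $P_{\Gamma_2}(q)/q$ ways, so $P_\Gamma/q=(P_{\Gamma_1}/q)(P_{\Gamma_2}/q)$, and the numbers $n-1$ add. A single edge has $E=-t(q-1)=1$, and trees are built from single edges by such identifications. For cycles, \eqref{eq:delcon} gives $E_{C_{r+1}}=1+tE_{C_r}$, and $E_{C_1}=0$.

(b) At $t=-\frac12$ we have $q=3$ and $(-t)^{n-1}=2^{-(n-1)}$. A graph that contains $K_4$ has no $3$-coloring.

(c) By \eqref{eq:Eexp} the coefficient of $t$ is $a_1-(n-1)$, and $a_1$ is the number of edges by Lemma~\ref{lem:whitney} below. A connected graph with $n-1$ edges is a tree.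
\end{proof}

Part (c) is the first place where connectedness, and with it non-splitness, is used: for a triangle together with an isolated vertex, $E=(1+t)(1-t)=1-t^2$.

Parts (b) and (c) suffice for $L_0$. For $L(r)$ we shall meet $1+t^3+t^4$ multiplied by factors $\sigma_r$, which are the polynomials of cycles. The coefficient of $t$ then no longer vanishes, and we have to read off what the term $t^3$ means for a graph. This needs the first three coefficients of $P_\Gamma$.

\begin{lemma}\label{lem:whitney}
Let $\Gamma$ be a simple graph with $m$ edges, $\tau$ triangles, $n_0$ four-cycles without chords, and $k_4$ subgraphs $K_4$. Then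
\[
a_1=m,\qquad a_2=\binom m2-\tau,\qquad a_3=\binom m3-(m-2)\tau-n_0+2k_4 .
\]
\end{lemma}

\begin{proof}
Whitney's expansion is $P_\Gamma(q)=\sum_F(-1)^{|F|}q^{\kappa(F)}$, where $F$ runs over all sets of edges and $\kappa(F)$ is the number of components of the spanning subgraph with edge set $F$. The \emph{rank} $n-\kappa(F)$ is the number of edges of a maximal forest in $F$. Thus $a_k=\sum(-1)^{|F|-k}$, summed over the sets $F$ of rank $k$. The sets of rank $1$ are the single edges. The sets of rank $2$ are the pairs of edges and the triangles. The sets of rank $3$ are as follows.
\begin{itemize}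
\item Three edges: the $\binom m3-\tau$ triples that are not triangles.
\item Four edges: there is exactly one cycle, so $F$ is one of the $c_4$ four-cycles or one of the $(m-3)\tau$ sets consisting of a triangle and one more edge.
\item Five or six edges: if $F$ had several components with edges, their ranks would be $2,1$ or $1,1,1$, and $|F|\le4$. So $F$ is connected on four vertices. It is one of the $d$ copies of $K_4$ minus an edge, or one of the $k_4$ copies of $K_4$.
\end{itemize}
Hence $a_3=\binom m3-\tau-(m-3)\tau-c_4+d-k_4$. Let $n_j$ be the number of four-cycles with exactly $j$ chords in $\Gamma$, so $c_4=n_0+n_1+n_2$. A copy of $K_4$ minus an edge is a four-cycle with a chosen chord, so $d=n_1+2n_2$. Each $K_4$ contains three four-cycles, so $n_2=3k_4$. Therefore $c_4-d+k_4=n_0-n_2+k_4=n_0-2k_4$.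
\end{proof}

\begin{proposition}\label{prop:notchromatic}
Let $r_1,\dots,r_l\ge1$ be integers different from $3$, and let $Q=\sigma_{r_1}\cdots\sigma_{r_l}$. No connected simple graph $\Gamma$ has $E_\Gamma=Q\cdot(1+t^3+t^4)$.
\end{proposition}

\begin{proof}
Suppose that $\Gamma$ is such a graph, with $n$ vertices. We compare it with a graph whose polynomial is $Q$. Attaching a new vertex by one edge does not change $E_\Gamma$, by Lemma~\ref{lem:Eprops}(a), so we may assume that $n-1\ge\sum_{r_i\ge2}r_i$. Let $\Gamma_0$ consist of one cycle of length $r_i+1$ for each $r_i\ge2$ and as many single edges as are needed to reach $n$ vertices, all glued at a common vertex. It is simple and $E_{\Gamma_0}=Q$, because $\sigma_1=1$. So $E_\Gamma-E_{\Gamma_0}=Q\cdot(t^3+t^4)$ begins with $t^3$. By \eqref{eq:Eexp}, which has the same $n$ for both graphs, the lowest term of this difference is $(a_k(\Gamma)-a_k(\Gamma_0))t^k$ for the first $k$ at which the coefficients differ. Hence $a_1$ and $a_2$ agree and $a_3(\Gamma)=a_3(\Gamma_0)+1$.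

By Lemma~\ref{lem:whitney} the two graphs have the same $m$ and $\tau$, and
\begin{equation}\label{eq:k4}
2k_4(\Gamma)-n_0(\Gamma)=2k_4(\Gamma_0)-n_0(\Gamma_0)+1 .
\end{equation}
The graph $\Gamma_0$ contains no $K_4$, and it contains no four-cycle since no $r_i$ equals $3$. So the right side is $1$, and $k_4(\Gamma)\ge1$. Lemma~\ref{lem:Eprops}(b) gives $E_\Gamma(-\frac12)=0$. But $\sigma_r(-\frac12)=\frac23\bigl(1-(-\frac12)^r\bigr)>0$ and $1-\frac18+\frac1{16}>0$, so $E_\Gamma(-\frac12)>0$.
\end{proof}

If $\nu\ge1$ of the $r_i$ were equal to $3$, then \eqref{eq:k4} would read $n_0(\Gamma)-2k_4(\Gamma)=\nu-1$, which does not force a $K_4$. This is the only use of the hypothesis $r_{ij}\neq3$ in Theorem~\ref{thm:family}.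

\section{Tangles to leading order}\label{sec:calculus}

Since $\Gamma_A(D(r))$ has a loop, Theorem~\ref{thm:top} only says that $\Lambda_{D(r)}^{(c)}=0$, and the top coefficient lies in a lower degree. To find it we expand the part of the diagram that is built from $X$ in terms of $H$, $X$, $V$, and we keep the leading order of each of the three coefficients separately.

\subsection*{Expansions}
For tangles $T,T_i$ and Laurent polynomials $\gamma_i$ we write $T\equiv\sum\gamma_iT_i$ if $\Lambda$ satisfies this identity whenever the tangles are completed to diagrams by one and the same outside. Such expansions can be multiplied out in $S\parallel T$ and $S\circ T$, one factor at a time. The rules for circles, curls and Reidemeister II moves give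
\begin{gather*}
H\parallel T=T,\quad V\parallel V\equiv\delta V,\quad X\parallel V\equiv a^{-1}V,\quad Y\parallel V\equiv aV,\quad X\parallel Y\equiv H,\\
V\circ T=T,\quad H\circ H\equiv\delta H,\quad X\circ H\equiv aH,\quad Y\circ H\equiv a^{-1}H,\quad X\circ Y\equiv V,
\end{gather*}
and the same with the factors reversed. The signs of the curls come from the $A$-smoothings: $H\parallel V$ and $V\circ H$ contain no circle, while $V\parallel V$ and $H\circ H$ do. The relation \eqref{eq:skein} reads $X+Y\equiv z(H+V)$, so
\[
X\parallel X\equiv zX-H+za^{-1}V,\qquad X\circ X\equiv zX-V+zaH .
\]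
These formulas suggest weights: each $X$ carries a factor $\lambda$, and $V$ appears two orders below $H$. Put
\[
\epsilon=\lambda^{-2},\qquad \mathcal R=\mathbb Z[t^{\pm1}][\epsilon],\qquad \tilde X=\lambda^{-1}X,\qquad \tilde V=\epsilon V .
\]
Then $\delta=\delta_0+\epsilon/t\in\mathcal R$, and the multiplication table becomes
\begin{gather*}
H\parallel T=T,\quad \tilde X\parallel\tilde X\equiv t\tilde X-\epsilon H+t\tilde V,\quad \tilde X\parallel\tilde V\equiv\epsilon\tilde V,\quad \tilde V\parallel\tilde V\equiv\epsilon\delta\tilde V,\\
\tilde V\circ T\equiv\epsilon T,\quad \tilde X\circ\tilde X\equiv t\tilde X-\tilde V+tH,\quad \tilde X\circ H\equiv H,\quad H\circ H\equiv\delta H .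
\end{gather*}
All coefficients lie in $\mathcal R$. So if $T$ is built from copies of $X$ by $\parallel$ and $\circ$, multiplying out gives $\lambda^{-c(T)}T\equiv\hat hH+\hat x\tilde X+\hat v\tilde V$ with $\hat h,\hat x,\hat v\in\mathcal R$. Let $[T]=(h,x,v)$ be the triple obtained by setting $\epsilon=0$. (We never need this triple to be unique; $[T]$ is the one produced from the expression by which $T$ is given.) Then $[X]=(0,1,0)$, and the table shows that $[S\parallel T]$ and $[S\circ T]$ are obtained from $[S]$ and $[T]$ by the bilinear, commutative rules
\begin{align}
(h,x,v)\parallel(h',x',v')&=(hh',\;hx'+xh'+txx',\;hv'+vh'+txx'),\label{eq:P}\\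
(h,x,v)\circ(h',x',v')&=(\delta_0hh'+hx'+xh'+txx',\;txx',\;-xx').\label{eq:S}
\end{align}
The third entries play no role in \eqref{eq:S}, nor in the first two entries of \eqref{eq:P}; we write $*$ for an entry that is not needed.

\begin{lemma}\label{lem:closure}
Let $T$ be built from copies of $X$ by $\parallel$ and $\circ$, and let
\[
\omega(h,x,v)=h+\delta_0x+v .
\]
If $\omega[T]\neq0$, then $\omega[T]$ is the top coefficient both of $\operatorname{num}(Y\parallel T)$ and of $\operatorname{den}(Y\circ T)$.
\end{lemma}

\begin{proof}
The diagram $\operatorname{num}(Y)$ is a negative curl and $\operatorname{den}(Y)$ is a positive one, because the $A$-smoothings $\operatorname{num}(V)$ and $\operatorname{den}(V)$ have one and two circles. Therefore $\Lambda$ takes the values $\lambda^{-1},\delta,\lambda$ on $\operatorname{num}(Y\parallel H)=\operatorname{num}(Y)$, on $\operatorname{num}(Y\parallel X)\equiv\operatorname{num}(H)$ and on $\operatorname{num}(Y\parallel V)\equiv\lambda\operatorname{num}(V)$. It takes the same three values on $\operatorname{den}(Y\circ H)\equiv\lambda^{-1}\operatorname{den}(H)$, on $\operatorname{den}(Y\circ X)\equiv\operatorname{den}(V)$ and on $\operatorname{den}(Y\circ V)=\operatorname{den}(Y)$.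 For both closures this gives
\[
\Lambda=\lambda^{c(T)}\bigl(\hat h\lambda^{-1}+\hat x\lambda^{-1}\delta+\hat v\epsilon\lambda\bigr)=\lambda^{c(T)-1}\bigl(\hat h+\delta\hat x+\hat v\bigr),
\]
and the last factor is a polynomial in $\epsilon=\lambda^{-2}$ with constant term $\omega[T]$.
\end{proof}

The closure has $c(T)+1$ crossings, so its top degree is two below the bound of Theorem~\ref{thm:top}, and all three entries of $[T]$ contribute in that degree.

\subsection*{Mirror images}
Changing all crossings exchanges the all-$A$ and all-$B$ states. So $L$ has a $B$-adequate diagram if and only if its mirror image $\bar L$ has an $A$-adequate one. Let $T^*$ be obtained from $T$ by changing all crossings and then rotating clockwise by a quarter turn. Then $X^*=X$ and $Y^*=Y$. The rotation takes left to top and top to right, so $(S\parallel T)^*=S^*\circ T^*$ and $(S\circ T)^*=T^*\parallel S^*$, and the mirror image of $\operatorname{num}(T)$ is $\operatorname{den}(T^*)$.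

\begin{proposition}\label{prop:theta}
Let $Q_r=\prod_{i,j}\sigma_{r_{ij}}$, of degree $d_r=\sum_{i,j}(r_{ij}-1)$, and let
\[
\rho(t)=\frac{\alpha^3-t^4\beta^3}{1-t},\qquad \alpha=1+2t+3t^2+t^3,\quad \beta=3+3t+t^2 .
\]
Then $\rho$ is a polynomial with $\rho(0)=1$ and $\rho(-\frac12)<0$, and for every array $r$
\[
\theta_{L(r)}=t^{12}\,Q_r(t)\,(1+t^3+t^4),\qquad \theta_{\overline{L(r)}}=t^{\,7+d_r}\rho(t).
\]
\end{proposition}

\begin{proof}
\emph{The link $L(r)$.} We have $[X^{\circ k}]=(t\sigma_{k-1},t^{k-1},*)$ with $\sigma_0=0$: this holds for $k=1$, and \eqref{eq:S} gives $(t\sigma_{k-1},t^{k-1},*)\circ(0,1,0)=(t\sigma_{k-1}+t^k,t^k,*)$. By \eqref{eq:P},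
\[
[Z_k]=(0,1,0)\parallel(t\sigma_{k-1},t^{k-1},*)=(0,\;t\sigma_{k-1}+t^k,\;*)=t\sigma_k\,(0,1,*).
\]
By \eqref{eq:S}, $(0,1,*)\circ(0,1,*)=(t,t,-1)$ and $(t,t,-1)\circ(0,1,*)=(t+t^2,t^2,-t)$. Hence
\[
[R_i]=t^3\sigma_{r_{i1}}\sigma_{r_{i2}}\sigma_{r_{i3}}\cdot\xi,\qquad \xi=(\pi,t^2,-t),\quad \pi=t+t^2 .
\]
Two applications of \eqref{eq:P} give
\begin{align*}
\xi\parallel\xi&=(\pi^2,\;2\pi t^2+t^5,\;-2\pi t+t^5),\\
\xi\parallel\xi\parallel\xi&=(\pi^3,\;3\pi^2t^2+3\pi t^5+t^8,\;-3\pi^2t+3\pi t^5+t^8).
\end{align*}
In the last triple $x/t=3\pi^2t+3\pi t^4+t^7$ and $v-x=-3\pi^2t-3\pi^2t^2$. Since $\omega=h+x/t+(v-x)$ and $\pi-t^2=t$,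
\[
\omega(\xi\parallel\xi\parallel\xi)=\pi^3-3\pi^2t^2+3\pi t^4+t^7=(\pi-t^2)^3+t^6+t^7=t^3(1+t^3+t^4).
\]
Multiplying by $t^9Q_r$ and applying Lemma~\ref{lem:closure} gives the first formula.

\emph{The mirror image.} It has the diagram $\operatorname{den}(Y\circ R_1^*\circ R_2^*\circ R_3^*)$, where $R_i^*=Z_{r_{i3}}^*\parallel Z_{r_{i2}}^*\parallel Z_{r_{i1}}^*$ and $Z_k^*=X\circ X^{\parallel k}$. By \eqref{eq:P} and induction $[X^{\parallel k}]=(0,t^{k-1},*)$, so \eqref{eq:S} gives $[Z_k^*]=t^{k-1}\kappa$ with $\kappa=(t,t,-1)$. The array $r$ thus enters only through the factor $t^{d_r}$. By \eqref{eq:P}, $\kappa\parallel\kappa=(t^2,2t^2+t^3,*)$ and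
\[
\kappa\parallel\kappa\parallel\kappa=(h,x,*),\qquad h=t^3,\quad x=t^3+(2t^2+t^3)(t+t^2)=t^3\beta .
\]
It remains to take the threefold $\circ$-product of $(h,x,*)$. Under \eqref{eq:S} the quantity $tx$ is multiplicative, and so is $\eta=\delta_0h+x$, because $t(\delta_0+1)=1$ and hence
\[
\delta_0\bigl(\delta_0hh'+hx'+xh'+txx'\bigr)+txx'=\delta_0^2hh'+\delta_0(hx'+xh')+xx'=\eta\eta' .
\]
Here $\eta=t^2-t^3+t^3\beta=t^2\alpha$. The threefold product $(h_3,x_3,v_3)$ has $x_3=t^2x^3$, $v_3=-tx^3=-x_3/t$ and $\delta_0h_3=\eta^3-x_3$. With $\delta_0-1/t=-1$ and $1/\delta_0=t/(1-t)$ we obtain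
\[
\omega=\frac{\eta^3-x_3}{\delta_0}-x_3=\frac{t\eta^3-x_3}{1-t}=\frac{t^7\alpha^3-t^{11}\beta^3}{1-t}=t^7\rho(t).
\]

\emph{The polynomial $\rho$.} Since $\alpha(1)=\beta(1)=7$, the numerator vanishes at $t=1$, so $\rho$ is a polynomial, and $\rho(0)=1$. At $t=-\frac12$ we have $\alpha=\frac58$ and $\beta=\frac74$, so
\[
\rho(-\tfrac12)=\tfrac23\Bigl(\tfrac{125}{512}-\tfrac1{16}\cdot\tfrac{343}{64}\Bigr)=\tfrac23\cdot\tfrac{250-343}{1024}=-\tfrac{31}{512}.
\]
In particular $\rho\ne0$, and Lemma~\ref{lem:closure} gives the second formula.
\end{proof}

\begin{remark}
The same computation shows why three arms are taken. One finds $\omega(\xi)=\pi-t^2=t$ and $\omega(\xi\parallel\xi)=\pi^2-2\pi t^2+t^4=t^2$. So $\operatorname{num}(Y\parallel R)$ and $\operatorname{num}(Y\parallel R\parallel R)$ have a power of $t$ as top coefficient, as an $A$-adequate diagram whose simplified state graph is a tree would have, and Corollary~\ref{cor:adequate} gives no obstruction to $A$-adequacy. With the third arm the correction $t^6+t^7$ to $(\pi-t^2)^3$ appears. The mirror image needs a different test, because the coefficient of $t$ in $\rho$ is $7$ and Lemma~\ref{lem:Eprops}(c) does not apply.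
\end{remark}

\section{Proofs of Theorems \ref{thm:L0} and \ref{thm:family}}\label{sec:proofs}

Let $r$ be any array.

\emph{$L(r)$ is non-split.} By Proposition~\ref{prop:theta}, $\theta_{L(r)}(1)=3\prod r_{ij}\neq0$, and Lemma~\ref{lem:split} applies. The mirror image is then non-split as well, so Corollary~\ref{cor:adequate} is available for both links.

\emph{$L(r)$ has no $B$-adequate diagram.} Otherwise $\overline{L(r)}$ has an $A$-adequate diagram, and $\rho=E_\Gamma$ for some graph $\Gamma$ by Corollary~\ref{cor:adequate} and Proposition~\ref{prop:theta}. By Lemma~\ref{lem:Eprops}(b) the number of $3$-colorings of $\Gamma$ is $3\cdot2^{n-1}\rho(-\frac12)<0$, which is absurd.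

\emph{$L(r)$ has Turaev genus one.} By the previous step and Lemma~\ref{lem:altadequate}, $L(r)$ is not alternating, so $g_T(L(r))\ge1$. By Proposition~\ref{prop:diagram}(a), $g_T(L(r))\le1$.

\emph{$L(r)$ has no $A$-adequate diagram if no $r_{ij}$ equals $3$.} Otherwise Corollary~\ref{cor:adequate} and Proposition~\ref{prop:theta} give a connected simple graph $\Gamma$ with $E_\Gamma=Q_r\cdot(1+t^3+t^4)$. For $L_0$ we have $Q_r=1$; the coefficient of $t$ in $1+t^3+t^4$ is $0$, so Lemma~\ref{lem:Eprops}(c) gives $E_\Gamma=1$, a contradiction. This completes the proof of Theorem~\ref{thm:L0}. In general the contradiction is Proposition~\ref{prop:notchromatic}, and the first statement of Theorem~\ref{thm:family} follows.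

\emph{Knots.} The second statement of Theorem~\ref{thm:family} is Proposition~\ref{prop:diagram}(c). For the third, let the first two rows of $r$ be $(1,2,2)$ and the third row $(1,2,2k)$, with $k\ge1$. No entry equals $3$ and each row has exactly one odd entry, so $L(r)$ is an inadequate knot of Turaev genus one; its diagram has $1+\sum(r_{ij}+1)=23+2k$ crossings, which is $25$ for $k=1$. The difference between the highest and the lowest degree of the invariant $\theta_{L(r)}$ is $4+d_r=2k+8$. It is strictly increasing in $k$, so these knots are pairwise distinct. This completes the proof of Theorem~\ref{thm:family}. \qed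

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Invariants of Turaev genus one links},
\texttt{http://pages.vassar.edu/\allowbreak adamlowrance/\allowbreak files/\allowbreak 2019/\allowbreak 03/\allowbreak LowranceHawaiiAMS.pdf}.

\bibitem{kauffman}
Kauffman, Trans. AMS \textbf{318} (1990).

\end{thebibliography}
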